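# Splitting a random regular digraph into Hamilton cycles

## 1. A grid of matchings glued along rows and along columns

Let $V=\{1,\dots,n\}$ and let $d\ge 2$. At every $v\in V$ place two permutations $\rho_v,\tau_v\in S_d$, and put
$$A_{ij}=\{v:\rho_v(i)=j\},\qquad B_{ij}=\{v:\tau_v(i)=j\}\qquad(1\le i,j\le d).$$
For fixed $i$ the sets $A_{i1},\dots,A_{id}$ partition $V$. Since $\rho_v$ is a permutation, for fixed $j$ the sets $A_{1j},\dots,A_{dj}$ also partition $V$. The same holds for $B$. Write $m_{ij}=|A_{ij}|$, $m'_{ij}=|B_{ij}|$ and assume $m=m'$. Choose bijections $M_{ij}:A_{ij}\to B_{ij}$, one for each cell of a $d\times d$ grid, and glue them in two ways: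
$$h_i=\bigcup_jM_{ij}\quad\text{(row }i),\qquad h'_j=\bigcup_iM_{ij}\quad\text{(column }j).$$
Each $h_i$ and each $h'_j$ is a permutation of $V$. So $d^2$ matchings yield $2d$ permutations, and every matching is used twice. If the $M_{ij}$ are independent uniform bijections, let
$$P_{\rho\tau}=\mathbf P(h_1,\dots,h_d,h'_1,\dots,h'_d\text{ are all }n\text{-cycles}).$$

**Example.** Let $d=2$, $V=\{1,2,3\}$, $\rho_1=\mathrm{id}$, $\rho_2=\rho_3=(1\,2)$, $\tau_2=\mathrm{id}$, $\tau_1=\tau_3=(1\,2)$. Then $A_{11}=A_{22}=\{1\}$, $A_{12}=A_{21}=\{2,3\}$, $B_{11}=B_{22}=\{2\}$, $B_{12}=B_{21}=\{1,3\}$. Both $M_{11}$ and $M_{22}$ send $1\mapsto2$. Each of $M_{12},M_{21}$ is either "$2\mapsto1,\ 3\mapsto3$" or "$2\mapsto3,\ 3\mapsto1$". Gluing the first choice to $1\mapsto 2$ gives a permutation with a fixed point, and gluing the second gives a 3-cycle. All four glued permutations are 3-cycles exactly when both $M_{12}$ and $M_{21}$ are of the second kind, so $P_{\rho\tau}=1/4$. Four independent uniform permutations would all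 be 3-cycles with probability only $1/81$.

**Parity.** Let $\varepsilon_{\rho\tau}=\prod_v\mathrm{sgn}(\rho_v)\,\mathrm{sgn}(\tau_v)$. Then
$$\prod_i\mathrm{sgn}(h_i)\prod_j\mathrm{sgn}(h_j')=\varepsilon_{\rho\tau}.\tag{1}$$
To see this, consider four permutations of $V\times[d]$: $H(v,i)=(h_i(v),i)$, $H'(v,j)=(h'_j(v),j)$, $\hat\rho(v,i)=(v,\rho_v(i))$, $\hat\tau(v,i)=(v,\tau_v(i))$. If $v\in A_{ij}$, then $H'\hat\rho(v,i)=H'(v,j)=(M_{ij}(v),j)$, and $\hat\tau H(v,i)=\hat\tau(M_{ij}(v),i)=(M_{ij}(v),j)$ because $M_{ij}(v)\in B_{ij}$. So $H'\hat\rho=\hat\tau H$, and taking signs gives (1). If all $2d$ permutations are $n$-cycles, the left side of (1) is $(-1)^{2d(n-1)}=1$. Hence $P_{\rho\tau}=0$ whenever $\varepsilon_{\rho\tau}=-1$.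

**Example.** Let $d=n=3$, label vertices and colors by $\mathbb Z/3$, and take $\rho_v(i)=i+v$, $\tau_v(i)=v-i$. Then $A_{ij}=\{j-i\}$, $B_{ij}=\{i+j\}$, and every $m_{ij}=1$. The $M_{ij}$ are forced: $h_i(x)=x+2i$, $h'_j(x)=2j-x$. The $h_i$ are even and the three $h_j'$ are transpositions, so the sign product is $-1$. Also $\varepsilon_{\rho\tau}=(+1)^3(-1)^3=-1$. Indeed $h_0$ is the identity.

The grid records how two decompositions of the same digraph into $d$ Hamilton cycles sit on top of each other: $M_{ij}$ collects the edges that have color $i$ in the first decomposition and color $j$ in the second, the $h_i$ are the cycles of the first and the $h'_j$ those of the second. So $P_{\rho\tau}$ controls the second moment of the number of decompositions. The proof below consists of computing $P_{\rho\tau}$ asymptotically and putting the answer to use.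

## 2. Hamilton decompositions of $\mathcal{DG}_{n,d}$: statements and small degrees

A $d$-regular digraph on $\{1,\dots,n\}$ has no loops and no parallel edges (two opposite edges between the same pair are allowed), and every vertex has in-degree and out-degree $d$. $\mathcal{DG}_{n,d}$ is the uniform probability space of these digraphs, with $d$ fixed. A property holds *a.a.s.* if its probability tends to $1$ as $n\to\infty$. A directed Hamilton cycle is a directed cycle through every vertex exactly once. The following conjecture, for fixed $d\ge3$, comes from "Models of random regular graphs" (https://users.monash.edu.au/~nwormald/papers/regsurvey.pdf): *a random digraph in $\mathcal{DG}_{n,d}$ a.a.s. has $d$ edge-disjoint directed Hamilton cycles.* Such $d$ cycles use all $dn$ edges, so they partition the edge set. The conjecture is true.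

**Theorem 1.** For each fixed $d\ge3$, a random digraph in $\mathcal{DG}_{n,d}$ a.a.s. has $d$ edge-disjoint directed Hamilton cycles.

**Theorem 2.** Let $Y(D)$ be the number of ordered $d$-tuples of edge-disjoint directed Hamilton cycles of $D$.

(a) For $d\ge3$ and $D\in\mathcal{DG}_{n,d}$: $\ \mathbf EY\sim e^{(d+1)/2}(2\pi)^{\frac{d-1}2}d^{-\frac12}n^{-\frac{d+1}2}\big((d!)^2/d^d\big)^n$, and $Y/\mathbf EY$ converges in distribution to
$$\widetilde W=\prod_{k\ge2}\Big[\big(1-d^{1-k}\big)^{Z_k}e^{d/k}\cdot\big(1+(d-1)^{1-2k}\big)^{Z'_k}e^{-(d-1)/(2k)}\Big],$$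
with independent $Z_k\sim\mathrm{Po}(d^k/k)$, $Z'_k\sim\mathrm{Po}((d-1)^{2k}/2k)$; moreover $\widetilde W>0$ a.s.

(b) For $d\ge3$, $\mathcal{DG}_{n,d}$ is contiguous to the union of $d$ independent uniform random directed Hamilton cycles conditioned on being pairwise edge-disjoint.

(c) For $d\in\{1,2\}$, a.a.s. no such decomposition exists.

*Contiguous* means that for every sequence of events $\mathcal E_n$, the probability of $\mathcal E_n$ tends to $0$ in one model if and only if it does in the other. For instance, the uniform laws on $\{1,\dots,n\}$ and on $\{1,\dots,n-1\}$ are contiguous: the first gives $\mathcal E_n$ probability $\frac{n-1}n$ times that given by the second, plus at most $\frac1n$. The uniform laws on the even and on the odd numbers up to $n$ are not.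

**Small cases.** For $d=1$ the digraph is a uniform derangement, and it has a decomposition exactly when it is an $n$-cycle. There are $(n-1)!$ of these among $\sim n!/e$ derangements, so the probability is $\sim e/n\to0$. For $d=2$ the expected number of decompositions will be seen to tend to $0$. For $d=3$ it grows like $(36/27)^n$ up to a power of $n$, so there is hope. But "a.a.s." cannot be replaced by "always". Let $n=4$, $d=3$: the only digraph is the complete one. By symmetry let the first cycle be $0\to1\to2\to3\to0$. The remaining edges are $0\to2,3$; $1\to0,3$; $2\to0,1$; $3\to1,2$. A permutation made of them with $0\mapsto2$ must have $3\mapsto1$, then $2\mapsto0$ and $1\mapsto3$, so it is $(0\,2)(1\,3)$. One of the other two color classes must contain $0\to2$, so the complete digraph on $4$ vertices has no decomposition.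

All constants below, including those in $O(\cdot)$, depend only on $d$. A *multidigraph* may have loops and parallel edges.

## 3. Pairings, the first moment, and where Chebyshev's inequality stops

Give each $v\in V$ $d$ out-points and $d$ in-points. A *pairing* is one of the $(dn)!$ bijections from out-points to in-points, chosen uniformly. Contracting the points gives a multidigraph. Each simple digraph (no loops, no parallel edges) comes from exactly $(d!)^{2n}$ pairings: at each vertex, distribute the $d$ out-edges over the out-points and the $d$ in-edges over the in-points. So the pairing conditioned on "simple" gives $\mathcal{DG}_{n,d}$.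

Let $Y$ be the number of colorings of the edges of the pairing with colors $[d]$ such that at each vertex the out-points get distinct colors, the in-points get distinct colors, and each color class is a directed Hamilton cycle. For a simple digraph this is the $Y$ of Theorem 2. A $d$-tuple $(H_1,\dots,H_d)$ of directed Hamilton cycles arises from exactly $(d!)^{2n}$ colored pairings: choose the colors of the points at each vertex, and then the pairing is determined. Hence, by Stirling,
$$\mathbf EY=\frac{(d!)^{2n}((n-1)!)^d}{(dn)!}\sim(2\pi)^{\frac{d-1}2}d^{-\frac12}n^{-\frac{d+1}2}\Big(\frac{(d!)^2}{d^d}\Big)^n.\tag{2}$$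
Indeed $((n-1)!)^d\sim n^{-d}(2\pi n)^{d/2}(n/e)^{dn}$ and $(dn)!\sim(2\pi dn)^{1/2}(dn/e)^{dn}$.

The first thing to try is the second moment method: if $R:=\mathbf EY^2/(\mathbf EY)^2\to1$, then Chebyshev gives $Y>0$ a.a.s. This fails. A pairing with a loop has $Y=0$, so by Cauchy–Schwarz $(\mathbf EY)^2=(\mathbf E[Y\mathbf 1_{\text{no loop}}])^2\le\mathbf EY^2\,\mathbf P(\text{no loop})$. We shall see that $\mathbf P(\text{no loop})\to e^{-d}$, so $\liminf R\ge e^d$. Restricting to simple digraphs does not cure this. By Theorem 2(a) the limit of $Y/\mathbf EY$ is not constant: it contains the factor $(1-1/d)^{Z_2}$, which is independent of the other factors, and all factors are positive. The count really fluctuates with the number of 2-cycles, and of other short cycles. What survives is this: if short cycles explain *all* the variance, then $Y$ is close to an explicit positive function of them. The next section makes that precise.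

## 4. When Poisson counts explain the whole variance

**Theorem 3 (Robinson–Wormald, Janson).** Let $\lambda_k>0$, $\delta_k\ge-1$ ($k\ge1$), let $X_k=X_k^{(n)}$ be nonnegative-integer valued and $Y=Y^{(n)}\ge0$ with $\mathbf EY>0$, on the same space, such that

* (A1) the $X_k$ converge jointly in distribution to independent $Z_k\sim\mathrm{Po}(\lambda_k)$;
* (A2) $\mathbf E(Y[X_1]_{j_1}\cdots[X_l]_{j_l})/\mathbf EY\to\prod_k(\lambda_k(1+\delta_k))^{j_k}$ for all fixed $j_1,\dots,j_l$, where $[x]_j$ is the falling factorial;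
* (A3) $\sum\lambda_k\delta_k^2<\infty$;
* (A4) $\mathbf EY^2/(\mathbf EY)^2\to\exp(\sum\lambda_k\delta_k^2)$.

Then $Y/\mathbf EY\to W=\prod_k(1+\delta_k)^{Z_k}e^{-\lambda_k\delta_k}$ in distribution, jointly with (A1); the product converges a.s. and in $L^2$, and $\mathbf EW=1$. If $\delta_k=-1$ for only finitely many $k$, then $W>0$ a.s. on the event that $Z_k=0$ for all these $k$.

**Example.** A single factor with $\delta=-1$ (the case of loops) is $e^{\lambda}\mathbf 1[Z=0]$, with mean $1$ and second moment $e^{\lambda}=e^{\lambda\delta^2}$.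

*Proof.* **Step 1: conditional means.** This step finds what $Y$ looks like once the first $l$ counts are known. Let $\bar Y=Y/\mathbf EY$ and let $\mathbf P^*$ have density $\bar Y$ with respect to $\mathbf P$. (A2) says that the joint factorial moments of $X_1,\dots,X_l$ under $\mathbf P^*$ tend to those of independent $\mathrm{Po}(\lambda_k(1+\delta_k))$. By the method of moments the vector converges to these variables. So for fixed $x\in\mathbb Z_{\ge0}^l$
$$\mathbf E(\bar Y\mid X_1=x_1,\dots,X_l=x_l)=\frac{\mathbf P^*(X=x)}{\mathbf P(X=x)}\to\prod_{k\le l}\frac{e^{-\lambda_k(1+\delta_k)}(\lambda_k(1+\delta_k))^{x_k}}{e^{-\lambda_k}\lambda_k^{x_k}}=\prod_{k\le l}(1+\delta_k)^{x_k}e^{-\lambda_k\delta_k}=:w_l(x).$$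
Put $Y_l=\mathbf E(\bar Y\mid X_1,\dots,X_l)$ and $W_l=w_l(Z_1,\dots,Z_l)$. Since $Y_l$ is a function of a vector in a countable discrete set, and this function converges pointwise to $w_l$, we have $(X_1,\dots,X_m,Y_l)\to(Z_1,\dots,Z_m,W_l)$ in distribution for all $m$.

**Step 2: the unexplained variance vanishes.** This step shows that $\bar Y$ is $L^2$-close to $Y_l$ for large $l$. For $Z\sim\mathrm{Po}(\lambda)$, $\mathbf E(1+\delta)^{Z}e^{-\lambda\delta}=1$ and $\mathbf E(1+\delta)^{2Z}e^{-2\lambda\delta}=e^{\lambda((1+\delta)^2-1)-2\lambda\delta}=e^{\lambda\delta^2}$. So by Fatou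
$$\liminf_n\mathbf EY_l^2\ge\mathbf EW_l^2=\exp\Big(\sum_{k\le l}\lambda_k\delta_k^2\Big).$$
Conditional expectation is an orthogonal projection, so with (A4)
$$\limsup_n\mathbf E(\bar Y-Y_l)^2=\limsup_n(\mathbf E\bar Y^2-\mathbf EY_l^2)\le e^{\sum_k\lambda_k\delta_k^2}-e^{\sum_{k\le l}\lambda_k\delta_k^2}\to0\qquad(l\to\infty).$$

**Step 3: passage to the limit.** $(W_l)$ is a martingale (a product of independent mean-one variables), bounded in $L^2$ by (A3). So $W_l\to W$ a.s. and in $L^2$, and $\mathbf EW=1$. We have $(X_1,\dots,X_m,Y_l)\to(Z_1,\dots,Z_m,W_l)$ as $n\to\infty$, $W_l\to W$ as $l\to\infty$, and $\lim_l\limsup_n\mathbf P(|\bar Y-Y_l|>\epsilon)=0$. The standard approximation theorem (Billingsley, *Convergence of Probability Measures*, Thm 3.2) gives $(X_1,\dots,X_m,\bar Y)\to(Z_1,\dots,Z_m,W)$.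

**Step 4: positivity.** The product $W'$ of the factors with $\delta_k>-1$ consists of independent positive factors of mean $1$, and by the martingale argument $\mathbf EW'=1$. Since each factor is positive, $\{W'=0\}$ does not depend on any finite number of factors. It is a tail event, so it has probability $0$ or $1$, and $\mathbf EW'=1$ excludes $1$. The finitely many other factors equal $e^{\lambda_k}>0$ when their $Z_k$ vanish. $\square$

Steps 1 and 2 use only (A1) and (A2) to give $\liminf R\ge\exp(\sum_{k\le l}\lambda_k\delta_k^2)$ for every $l$. This lower bound will serve as a check in Section 6.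

## 5. Directed and alternating short cycles

Let $C_k$ ($k\ge1$) be the number of directed $k$-cycles of the pairing. Let $C'_k$ ($k\ge1$) be the number of $2k$-cycles in the bipartite multigraph on $V_{out}\sqcup V_{in}$ (two copies of $V$) associated with the pairing. In $V$ the latter are *alternating* closed walks, whose consecutive edges share alternately a tail and a head. For example, $u\to w\leftarrow x\to y\leftarrow u$ is counted in $C_2'$. $C_1$ counts loops, $C'_1$ counts pairs of parallel edges, and simple means $C_1=C'_1=0$. Put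
$$\lambda_k=\frac{d^k}k,\quad\delta_k=-d^{1-k},\qquad\lambda'_k=\frac{(d-1)^{2k}}{2k},\quad\delta'_k=(d-1)^{1-2k}.$$
We apply Theorem 3 to $C_1,C_1',C_2,C_2',\dots$ with these parameters.

**(A1): Poisson limits.** A joint factorial moment of the counts is the sum, over ordered tuples of distinct potential cycles (each a set of pairs (out-point, in-point)), of the probability that all are present. A given compatible set of $e$ pairs is present with probability $(dn-e)!/(dn)!\sim(dn)^{-e}$. Regard the union of the cycles of a tuple as a multidigraph on $V$ with $v$ vertices and $e$ edges. There are finitely many isomorphism types, and each occurs $O(n^v)$ times. In a directed cycle every vertex has in- and out-degree $1$. In an alternating cycle every element of $V$ that occurs has out-degree $2$ or in-degree $2$ (or both). So all total degrees in the union are at least $2$, hence $e\ge v$. Types with $e>v$ contribute $O(n^{v-e})=O(n^{-1})$.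

If $e=v$, all total degrees in the union equal $2$. Each cycle of the tuple is connected and already has total degrees $\ge2$, so no other edge of the union touches it: it is a whole component. Two distinct cycles of the tuple are different components. Indeed, if they had the same edge set, one would be directed and one alternating. But a 2-regular component that is directed has in-degree and out-degree $1$ everywhere, while one that is alternating has in-degree $2$ or out-degree $2$ everywhere. Hence the cycles are pairwise vertex-disjoint in $V$, and a cycle counted in $C'_k$ occupies $2k$ distinct elements of $V$. Over such tuples the contributions multiply asymptotically. A directed $k$-cycle has $\sim n^k/k$ vertex placements and $d^2$ choices of points at each vertex. An alternating one has $\sim n^{2k}/(2k)$ placements ($k$ rotations, $2$ reflections) and $d(d-1)$ choices of an ordered pair of points at each vertex. The factors are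
$$\frac{n^kd^{2k}}{k(dn)^k}=\frac{d^k}k,\qquad\frac{n^{2k}(d(d-1))^{2k}}{2k(dn)^{2k}}=\frac{(d-1)^{2k}}{2k}.$$
The method of moments gives (A1). This argument is valid for every $d\ge1$ (for $d=1$ all $C'_k=0$). In particular
$$\mathbf P(\text{no loop})\to e^{-d},\qquad\mathbf P(\text{simple})\to e^{-d-(d-1)^2/2}>0.$$

**(A2): weighted counts.** For a function $F$ of the multidigraph, $\mathbf E(YF)/\mathbf EY=\mathbf E^*F$, where under $\mathbf E^*$ the multidigraph is $H_1\cup\dots\cup H_d$ with independent uniform directed Hamilton cycles, because every $d$-tuple arises from the same number of colored pairings. A given set of $e_i$ edges lies in $H_i$ with probability $(n-1-e_i)!/(n-1)!\sim n^{-e_i}$ if it is a linear forest of directed paths (contract the paths), and with probability $0$ otherwise, for $n$ large. So the counting above applies to cycles of colored edges $(u,w,i)$, and again only vertex-disjoint tuples matter.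

A directed $k$-cycle may carry any of the $d^k$ colorings except the $d$ monochromatic ones, since a proper subset of its edges is a linear forest. Its factor is $\frac{n^k}{k}(d^k-d)n^{-k}=\frac{d^k-d}k=\lambda_k(1+\delta_k)$. In an alternating $2k$-cycle on $2k$ distinct vertices consecutive edges share a tail or a head, so the coloring must be proper; then every color class is a matching, which is a linear forest. A $2k$-cycle has $(d-1)^{2k}+(d-1)$ proper edge colorings with $d$ colors (for $k=1$ this is $d(d-1)$, correct for two parallel edges). Its factor is $\frac{(d-1)^{2k}+(d-1)}{2k}=\lambda'_k(1+\delta'_k)$. So (A2) holds.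

**(A3): the sums.** For $d\ge3$,
$$\sum_k\lambda_k\delta_k^2=d^2\sum_k\frac{d^{-k}}k=-d^2\ln\Big(1-\frac1d\Big),\qquad\sum_k\lambda'_k\delta_k'^2=\frac{(d-1)^2}2\sum_k\frac{(d-1)^{-2k}}k=-\frac{(d-1)^2}2\ln\Big(1-\frac1{(d-1)^2}\Big).$$
(For $d=2$ the second sum diverges.) Hence (A4) becomes the statement
$$R=\frac{\mathbf EY^2}{(\mathbf EY)^2}\longrightarrow\Big(1-\frac1d\Big)^{-d^2}\Big(1-\frac1{(d-1)^2}\Big)^{-(d-1)^2/2}.\tag{3}$$
Sections 6 to 9 prove (3).

## 6. The second moment as an average over grids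

$\mathbf EY^2$ counts triples (pairing, $c$, $c'$) with two admissible colorings $c,c'$. At a vertex $v$ let $\rho_v(i)$ be the $c'$-color of the out-point of $c$-color $i$, and let $\tau_v$ be the same for in-points. The edges with $c$-color $i$ and $c'$-color $j$ form a bijection $M_{ij}:A_{ij}\to B_{ij}$, so $m=m'$. The cycles of $c$ are the $h_i$ and those of $c'$ the $h'_j$. Conversely, choose the $c$-colors of the points in $(d!)^{2n}$ ways, then $\rho,\tau$ with $m=m'$, then the $M_{ij}$ in $\prod m_{ij}!$ ways, a fraction $P_{\rho\tau}$ of which is admissible. So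
$$\mathbf EY^2=\frac{(d!)^{2n}}{(dn)!}\sum_{\rho,\tau:\,m=m'}\prod_{ij}m_{ij}!\,P_{\rho\tau}.$$
There are $(d!)^{2n}$ pairs $(\rho,\tau)$. Dividing by the square of (2), with all $\rho_v,\tau_v$ independent and uniform in $S_d$ under $\mathbf E$,
$$R=\frac{(dn)!}{(n!)^{2d}}\,\mathbf E\Big[\mathbf 1_{m=m'}\prod_{ij}m_{ij}!\cdot n^{2d}P_{\rho\tau}\Big].\tag{4}$$
Let $\mathcal T$ be the event that $N_{\sigma\sigma'}=\#\{v:(\rho_v,\tau_v)=(\sigma,\sigma')\}$ satisfies $|N_{\sigma\sigma'}-n/(d!)^2|\le n^{2/3}$ for all $\sigma,\sigma'\in S_d$. On $\mathcal T$, summing over the relevant $(\sigma,\sigma')$, we get $m_{ij}=\frac nd+O(n^{2/3})$, and all of $|A_{ij}\cap B_{il}|$ and $|A_{kj}\cap B_{ij}|$ equal $\frac n{d^2}+O(n^{2/3})$.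

The natural first guess for $P_{\rho\tau}$ is that the $2d$ permutations behave independently: each single one is an $n$-cycle with probability $1/n$, so $n^{2d}P_{\rho\tau}\approx1$. This is wrong. In Section 9 we find $\frac{(dn)!}{(n!)^{2d}}\mathbf E[\mathbf 1_{m=m'}\prod m_{ij}!]\to(1-(d-1)^{-2})^{-(d-1)^2/2}$, so the guess would make $R$ too small by the factor $(1-1/d)^{-d^2}>1$, contradicting the lower bound at the end of Section 4. The guess also ignores parity (1). The truth is as follows.

**Proposition 4.** Let $d\ge2$ be fixed. Uniformly over $(\rho,\tau)\in\mathcal T$ with $m=m'$,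
$$n^{2d}P_{\rho\tau}=(1+\varepsilon_{\rho\tau})\Big(1-\frac1d\Big)^{-d^2}+o(1),\qquad\varepsilon_{\rho\tau}=\prod_v\mathrm{sgn}(\rho_v)\,\mathrm{sgn}(\tau_v).$$

For $d=3$ the value is either $0$ or about $2\cdot(3/2)^9\approx76.9$.

## 7. The probability that all $2d$ glued permutations are $n$-cycles

This section proves Proposition 4. Throughout, $n$ is so large that all $m_{ij}\ge2$ on $\mathcal T$.

**Exterior algebra.** For a finite-dimensional complex inner product space $E$ (products are linear in the second argument), $\Lambda(E)=\bigoplus_k\Lambda^kE$ carries $\langle a_1\wedge\dots\wedge a_k,b_1\wedge\dots\wedge b_k\rangle=\det(\langle a_i,b_j\rangle)$. A linear $g$ acts by $\Lambda(g)(a_1\wedge\dots\wedge a_k)=ga_1\wedge\dots\wedge ga_k$, and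
$$\det(1-g)=\sum_k(-1)^k\,\mathrm{Tr}\,\Lambda^k(g)=\mathrm{Tr}\big((-1)^{\deg}\Lambda(g)\big).$$
For instance, if $g$ swaps two basis vectors, the traces on $\Lambda^0,\Lambda^1,\Lambda^2$ are $1,0,-1$ and $1-0+(-1)=0=\det(1-g)$. Elements of even degree commute with everything. If $E=E'\oplus E''$ is orthogonal, then $\langle a'\wedge a'',b'\wedge b''\rangle=\langle a',b'\rangle\langle a'',b''\rangle$ for $a',b'\in\Lambda(E')$, $a'',b''\in\Lambda(E'')$. For a square matrix $T$, $\det(1+T)=\sum_S\det T_{SS}$, the sum of all principal minors.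

**Spaces.** Take copies $\mathbb R^V_i$ of $\mathbb R^V$ ("row copies", $i\in[d]$) with orthonormal bases $e_{v,i}$, and copies $\mathbb R'^V_j$ ("column copies") with bases $e'_{v,j}$. Let $\hat E_1=\bigoplus_i\mathbb R_i^V$ and $\hat E_2=\bigoplus_j\mathbb R'^V_j$. Let $E_1,E_2$ be the subspaces of vectors whose component in every copy sums to $0$, and $G_1,G_2$ the spans of the constant functions of the copies, so $\hat E_r=E_r\oplus G_r$. Everything is complexified. For $S\subset V$ let $Z(S)$ be the functions supported on $S$ with sum $0$, with copies $Z_i(S),Z'_j(S)$, and write $z\leftrightarrow z'$ for the identification of two copies. Since $V=\bigsqcup_jA_{ij}$ in row copy $i$ and $V=\bigsqcup_iA_{ij}$ in column copy $j$,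
$$E_1=\bigoplus_{ij}Z_i(A_{ij})\oplus K_1^A,\qquad E_2=\bigoplus_{ij}Z'_j(A_{ij})\oplus K_2^A\qquad\text{(orthogonal sums)},$$
where $K_1^A$ (resp. $K_2^A$) consists of the vectors of $E_1$ (resp. $E_2$) constant on each $A_{ij}$ in row copy $i$ (resp. column copy $j$). Both have dimension $d(d-1)$. The same holds with $B$. Put $K^A=K^A_1\oplus K_2^A$, and let $\kappa:K^A\to K^B$ be the isometry induced by $1_{A_{ij}}\mapsto1_{B_{ij}}$ in each copy; it is isometric because $m=m'$.

**Example.** If $d=2$ and $A_{11}=A_{22}=S$, $A_{12}=A_{21}=V\setminus S$, then row copy $1$ splits into sum-zero functions on $S$, sum-zero functions on $V\setminus S$, and the line of $\frac{1_S}{|S|}-\frac{1_{V\setminus S}}{n-|S|}$, which is the part of $K_1^A$ in this copy.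

**Step 1: turn "is an $n$-cycle" into a determinant.** This replaces the event by something multiplicative. For a permutation $h$ of $V$, acting on $\mathbb R^V$ by $he_v=e_{h(v)}$, let $U=\mathbf 1^\perp$. On $\mathbb R^V$, $\det(1-xh)$ is the product of $1-x^\ell$ over the cycles, $\ell$ being the length, and $\mathbf 1$ contributes $1-x$, so $\det_U(1-xh)=(1-x)^{-1}\prod(1-x^\ell)$. Let $x\to1$: one cycle gives $n$, two or more cycles give $0$. Thus $\det_U(1-h)=n\cdot\mathbf 1[h\text{ is an }n\text{-cycle}]$. Let $g=\bigoplus_ih_i\oplus\bigoplus_jh'_j$ act on $E=E_1\oplus E_2$, which is $2d$ copies of $U$. Then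
$$n^{2d}P_{\rho\tau}=\mathbf E\det\nolimits_E(1-g)=\mathrm{Tr}\big((-1)^{\deg}\,\mathbf E\Lambda(g)\big)\quad\text{on }\Lambda(E).\tag{5}$$
Here $g$ acts as $M_{ij}\oplus M_{ij}$ from $Z_i(A_{ij})\oplus Z'_j(A_{ij})$ to $Z_i(B_{ij})\oplus Z'_j(B_{ij})$, and as $\kappa$ on $K^A$. The randomness has been separated into $d^2$ independent pieces.

**Step 2: average one matching.** This computes the contribution of one cell of the grid. Let $|A|=|B|=m$, $N=m-1$, $M:A\to B$ a uniform bijection, $z_1,\dots,z_N$ a real orthonormal basis of $Z(A)$, and $q_A=\sum_kz_k\wedge z'_k$, which is independent of the choice of basis; similarly $q_B$.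

*Invariants.* Write $M=\varphi g$ with a fixed bijection $\varphi:A\to B$ and $g$ uniform in $\mathrm{Sym}(A)$. Then $\mathbf E\Lambda(g\oplus g)$ is the orthogonal projection onto the $\mathrm{Sym}(A)$-invariants of $\bigoplus_{a,b}\Lambda^aZ\otimes\Lambda^bZ'$, with $Z=Z(A)$. We claim that $\Lambda^aZ\otimes\Lambda^bZ'$ has an invariant space of dimension $1$ if $a=b$ and $0$ if $a\ne b$ ($0\le a,b\le N$). This dimension is the coefficient of $x^ay^b$ in $\mathbf E[\det_Z(1+xg)\det_Z(1+yg)]$. On $\mathbb R^A$, a cycle of length $\ell$ contributes $1-(-x)^\ell$ to $\det(1+xg)$. By the exponential formula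
$$\sum_{m\ge0}s^m\,\mathbf E_{g\in S_m}[\det(1+xg)\det(1+yg)]=\exp\sum_{\ell\ge1}\frac{s^\ell}\ell(1-(-x)^\ell)(1-(-y)^\ell)=\frac{(1+sx)(1+sy)}{(1-s)(1-sxy)}.$$
Put $p=xy$, $b_m=1+p+\dots+p^m$, $b_{-1}=0$. Since $\frac1{(1-s)(1-sp)}=\sum b_ms^m$, the coefficient of $s^m$ ($m\ge1$) is $b_m+(x+y)b_{m-1}+p\,b_{m-2}$. Using $b_m=1+pb_{m-1}$ and $pb_{m-2}=b_{m-1}-1$, it equals $(1+p+x+y)b_{m-1}=(1+x)(1+y)b_{m-1}$. Dividing by the contribution $(1+x)(1+y)$ of the constants gives $\mathbf E[\det_Z(1+xg)\det_Z(1+yg)]=\sum_{a=0}^{m-1}(xy)^a$, which is the claim.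

The vectors $q_A^a/a!=\sum_{|K|=a}\prod_{k\in K}z_k\wedge z'_k$, $0\le a\le N$, are invariant (as $q_A$ is independent of the basis), lie in $\Lambda^aZ\otimes\Lambda^aZ'$, and have squared norm $\binom Na$. So they form an orthogonal basis of the invariants. Since $\Lambda(\varphi\oplus\varphi)q_A=q_B$, for $x\in\Lambda(Z(A)\oplus Z'(A))$
$$\mathbf E\Lambda(M\oplus M)x=\sum_{a=0}^N\binom Na^{-1}\Big\langle\frac{q_A^a}{a!},x\Big\rangle\frac{q_B^a}{a!}.$$

*From a sum to an integral.* One could insert these finite sums into (5) for all $d^2$ cells. The result is a sum over $d^2$ integers $a_{ij}$ whose terms contain mixed inner products of powers of the $q_{A_{ij}}$ with powers of the $q_{B_{ij}}$. These are coefficients of a large determinant, as we shall see, and term by term they are out of reach. The remedy is not to extract the coefficients but to integrate the generating function. Let $d\mu(t)=\frac{d^2t}{\pi(1+|t|^2)^2}$ on $\mathbb C$, a probability measure. Then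
$$\mathbf E\Lambda(M\oplus M)x=m\int_{\mathbb C}d\mu(t)\,(1+|t|^2)^{-N}\langle e^{tq_A},x\rangle\,e^{tq_B}.\tag{6}$$
Indeed, expand both exponentials: $\bar t^{\,a}t^{b}$ integrates to $0$ over angles unless $a=b$, and
$$\int|t|^{2a}(1+|t|^2)^{-N}d\mu=\int_0^\infty\frac{s^a\,ds}{(1+s)^{N+2}}=\frac{a!(N-a)!}{(N+1)!}=\frac1{m\binom Na}.$$
As a check, let $m=2$: $M$ acts on the line $Z$ by $\pm1$ (relative to $\varphi$), so averaging keeps $1$ and $z\wedge z'$ and kills $z,z'$. In (6) these get the coefficients $2\int_0^\infty(1+s)^{-3}ds=1$ and $2\int_0^\infty s(1+s)^{-3}ds=1$.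

*All cells together.* For $t=(t_{ij})\in\mathbb C^{d\times d}$ let $X_A=X_A(t):E_1\to E_2$ be $X_Az=t_{ij}z'$ for $z\in Z_i(A_{ij})$, with $z'\in Z'_j(A_{ij})$, and $X_A=0$ on $K_1^A$; let $X_B=X_B(t)$ be the same with $B$. For a linear map $L$ put $Q_L=\sum_ke_k\wedge Le_k$, with any real orthonormal basis $e_k$ of the domain; the choice does not matter. Then $Q_{X_A}=\sum t_{ij}q_{A_{ij}}$ and $Q_{X_B}=\sum t_{ij}q_{B_{ij}}$. Let $H^A=\bigoplus_{ij}(Z_i(A_{ij})\oplus Z'_j(A_{ij}))$, so $E=H^A\oplus K^A$. For $x\in\Lambda(H^A)$ and $c\in\Lambda(K^A)$,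
$$\mathbf E\Lambda(g)(x\wedge c)=\prod m_{ij}\int\prod d\mu(t_{ij})(1+|t_{ij}|^2)^{-(m_{ij}-1)}\langle e^{Q_{X_A}},x\rangle\,e^{Q_{X_B}}\wedge\kappa c,$$
where $\kappa c$ means $\Lambda(\kappa)c$. By linearity it suffices to take $x$ a wedge product of elements $x_{ij}$ of the cell algebras in a fixed order. By independence the average is the wedge product of the averages (6). The scalar products multiply to $\langle e^{Q_{X_A}},x\rangle$ because the cells are orthogonal, and the even elements $e^{t_{ij}q_{B_{ij}}}$ multiply to $e^{Q_{X_B}}$. Since $\|e^{tq_A}\|^2=\sum_a|t|^{2a}\binom Na=(1+|t|^2)^N$, the integrands are bounded.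

Now take the trace in (5) over an orthonormal basis $x_r\wedge c_S$, with $x_r\in\Lambda(H^A)$ homogeneous and $c_S$ the products, over subsets $S$, of a real orthonormal basis of $K_1^A$ together with one of $K_2^A$. As $e^{Q_{X_A}}$ is even, only even $x_r$ contribute, so the sign is $(-1)^{|S|}$. Since $e^{Q_{X_A}}=\sum_r\langle x_r,e^{Q_{X_A}}\rangle x_r$, we have $\sum_r\langle e^{Q_{X_A}},x_r\rangle\langle x_r\wedge c_S,\cdot\,\rangle=\langle e^{Q_{X_A}}\wedge c_S,\cdot\,\rangle$. Hence
$$n^{2d}P_{\rho\tau}=\prod m_{ij}\int\prod d\mu(t_{ij})\,J(t),\quad J(t)=\frac{\Delta(t)}{\prod(1+|t_{ij}|^2)^{m_{ij}-1}},\quad\Delta(t)=\sum_S(-1)^{|S|}\langle e^{Q_{X_A}}\wedge c_S,\,e^{Q_{X_B}}\wedge\kappa c_S\rangle.\tag{7}$$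
This is an integral over the fixed space $\mathbb C^{d\times d}$ with a sharply varying integrand.

**Step 3: $\Delta$ is a determinant.** This step removes the sum over $S$, so that operator theory applies. For linear $X,Y$ between the same two inner product spaces, the elements $e_k\wedge Xe_k$ are even with square $0$, so
$$e^{Q_X}=\prod_k(1+e_k\wedge Xe_k)=\sum_K(-1)^{\binom{|K|}2}e_K\wedge\Lambda(X)e_K,\qquad\langle e^{Q_X},e^{Q_Y}\rangle=\sum_K\det\big((X^*Y)_{KK}\big)=\det(1+X^*Y).$$
To absorb the $c_S$, adjoin auxiliary spaces $F$ (orthonormal basis $f_c$, with $c$ running over the basis of $K_1^A$) and $F'$ (basis $f'_{c'}$, with $c'$ running over the basis of $K_2^A$). Let $\mathbb E_1=E_1\oplus F'$, $\mathbb E_2=E_2\oplus F$, and define $X_A^+,X_B^+:\mathbb E_1\to\mathbb E_2$ by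
$$X_A^+=X_A\text{ on the }Z_i(A_{ij}),\quad X_A^+c=f_c,\quad X_A^+f'_{c'}=c';\qquad X_B^+=X_B\text{ on the }Z_i(B_{ij}),\quad X_B^+\kappa c=-f_c,\quad X_B^+f'_{c'}=-\kappa c'.$$
Then
$$e^{Q_{X_A^+}}=e^{Q_{X_A}}\prod_c(1+c\wedge f_c)\prod_{c'}(1+f'_{c'}\wedge c'),\qquad e^{Q_{X_B^+}}=e^{Q_{X_B}}\prod_c(1-\kappa c\wedge f_c)\prod_{c'}(1-f'_{c'}\wedge\kappa c').$$
Expand both. In the inner product, terms with different sets of auxiliary vectors are orthogonal. For equal sets $S$, moving the auxiliary vectors to the right produces the same sign in both factors, and the second has the extra sign $(-1)^{|S|}$. So the inner product is the sum in (7), and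
$$\Delta(t)=\det\nolimits_{\mathbb E_1}\big(1+X_A^{+*}X_B^+\big).\tag{8}$$

**Step 4: compare with an operator that is local at the vertices.** The sum-zero conditions couple all vertices. Without them the determinant would factor over $v$, and this step shows that the coupling has bounded rank. $X_A^+$ maps the spaces $Z_i(A_{ij})$, $K_1^A$, $F'$ to the mutually orthogonal $Z'_j(A_{ij})$, $F$, $K_2^A$. So $X_A^{+*}X_A^+$ is $|t_{ij}|^2$ on $Z_i(A_{ij})$ and $1$ on $K_1^A\oplus F'$; similarly for $X_B^+$ with $B$. Hence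
$$\det(1+X_A^{+*}X_A^+)=\det(1+X_B^{+*}X_B^+)=2^{2d(d-1)}\prod(1+|t_{ij}|^2)^{m_{ij}-1}.$$
The maps $\mathcal V_A=\binom1{X_A^+}(1+X_A^{+*}X_A^+)^{-1/2}$ and $\mathcal V_B=\binom1{X_B^+}(1+X_B^{+*}X_B^+)^{-1/2}$ from $\mathbb E_1$ to $\mathbb E_1\oplus\mathbb E_2$ are isometries, and by (8)
$$J(t)=2^{2d(d-1)}\det(\mathcal V_A^*\mathcal V_B).$$
Extend $\mathcal V_A,\mathcal V_B$ to $\hat E_1\oplus F'$ by the identity on $G_1$, with target $\hat E_1\oplus F'\oplus\hat E_2\oplus F$. The determinant is unchanged, since the ranges of the original maps are orthogonal to $G_1$. Let $\hat{\mathcal V}_A:\hat E_1\to\hat E_1\oplus\hat E_2$ be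
$$\hat{\mathcal V}_Ae_{v,i}=\frac{e_{v,i}+t_{i\rho_v(i)}\,e'_{v,\rho_v(i)}}{\sqrt{1+|t_{i\rho_v(i)}|^2}},$$
and $\hat{\mathcal V}_B$ the same with $\tau$. These are isometries, since for fixed $v$ the $\rho_v(i)$ are distinct. On $z\in Z_i(A_{ij})$ both $\mathcal V_A$ and $\hat{\mathcal V}_A\oplus1_{F'}$ give $(z+t_{ij}z')/\sqrt{1+|t_{ij}|^2}$. The space $\bigoplus Z_i(A_{ij})$ has codimension $d^2+d(d-1)\le2d^2$ in $\hat E_1\oplus F'$; likewise for $B$. Put $\mathcal A=\hat{\mathcal V}_A^*\hat{\mathcal V}_B\oplus1_{F'}$ and $\mathcal R=\mathcal V_A^*\mathcal V_B-\mathcal A$. Then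
$$\mathcal R=(\mathcal V_A-\hat{\mathcal V}_A\oplus1)^*\mathcal V_B+(\hat{\mathcal V}_A\oplus1)^*(\mathcal V_B-\hat{\mathcal V}_B\oplus1),$$
$$J(t)=2^{2d(d-1)}\det(\mathcal A+\mathcal R),\qquad\mathrm{rank}\,\mathcal R\le4d^2,\quad\|\mathcal R\|\le2,\tag{9}$$
the norm bound because $\mathcal R$ is a difference of two contractions. $\mathcal A$ is a contraction, block diagonal with $d\times d$ blocks $\mathcal A_v$ ($v\in V$) and $1\times1$ blocks $1$. With $X_ve_i=t_{i\rho_v(i)}e'_{\rho_v(i)}$ and $Y_ve_i=t_{i\tau_v(i)}e'_{\tau_v(i)}$, the block $\mathcal A_v$ is $1+X_v^*Y_v$ with its $i$th row divided by $\sqrt{1+|t_{i\rho_v(i)}|^2}$ and its $k$th column by $\sqrt{1+|t_{k\tau_v(k)}|^2}$. Using $m=m'$,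
$$\det\mathcal A=\prod_v\det\mathcal A_v=\prod_v\det(1+X_v^*Y_v)\Big/\prod_{ij}(1+|t_{ij}|^2)^{m_{ij}}.\tag{10}$$

**Step 5: the symmetry $t\mapsto1/t$.** The integrand will turn out to concentrate at two points, all $t_{ij}=0$ and all $t_{ij}=\infty$; this step relates the two. Let all $t_{ij}\ne0$ and $u_{ij}=1/t_{ij}$. Then $X_A^+,X_B^+$ are invertible. From $X_A^+(t)^*z'=\bar t_{ij}z$ we get $(X_A^+(t)^*)^{-1}=X_A^+(\bar u)$, and from $X_B^+(t)^{-1}z'=u_{ij}z$ we get $X_B^+(t)^{-1}=X_B^+(\bar u)^*$. So
$$\Delta(t)=\det\big(X_A^{+*}[1+(X_A^{+*})^{-1}(X_B^+)^{-1}]X_B^+\big)=\det(X_A^{+*}X_B^+)\,\det\big(1+X_A^+(\bar u)X_B^+(\bar u)^*\big).$$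
The last factor is $\det(1+X_B^+(\bar u)^*X_A^+(\bar u))=\overline{\Delta(\bar u)}$. Since $\Delta$ is a polynomial in $t,\bar t$ with real coefficients, $\overline{\Delta(\bar u)}=\Delta(u)$. Scaling out the $t_{ij}$, $\det(X_A^{+*}X_B^+)=\varepsilon\prod|t_{ij}|^{2(m_{ij}-1)}$ with $\varepsilon=\det(X_A^+(\mathbf 1)^*X_B^+(\mathbf 1))$, where $\mathbf 1$ means all $t_{ij}=1$; this is $\pm1$ because the maps are real orthogonal. Dividing by $\prod(1+|t_{ij}|^2)^{m_{ij}-1}$,
$$J(t)=\varepsilon J(1/t).\tag{11}$$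

*Claim: $\varepsilon=\varepsilon_{\rho\tau}$.* Let $g_i,g'_j$ be the normalized constants in the copies, $\gamma:G_1\to G_2$, $g_i\mapsto g'_i$, and $\varphi:F'\to F$ a fixed real isometry. Put $X_A^{++}=X_A^+(\mathbf 1)\oplus\gamma$ and $X_B^{++}=X_B^+(\mathbf 1)\oplus\gamma$, maps $\hat E_1\oplus F'\to\hat E_2\oplus F$, and let $\hat X=\bigoplus_vX_v(\mathbf 1)$, $\hat Y=\bigoplus_vY_v(\mathbf 1)$, which are permutations of basis vectors. Set
$$O_A=(\hat X\oplus\varphi)^{-1}X_A^{++},\qquad O_B=(\hat Y\oplus\varphi)^{-1}X_B^{++},$$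
real orthogonal maps of $\hat E_1\oplus F'$. Then $\varepsilon=\det(X_A^{++*}X_B^{++})=\det O_A\det O_B\det(\hat X^*\hat Y)$, and $\det(\hat X^*\hat Y)=\prod_v\mathrm{sgn}\rho_v\,\mathrm{sgn}\tau_v$. It remains to show $\det O_A\det O_B=1$.

$O_A$ is the identity on all $Z_i(A_{ij})$, so it preserves the orthogonal complement $\mathrm{span}\{s_{ij}\}\oplus F'$, where $s_{ij}=m_{ij}^{-1/2}1_{A_{ij}}$ in row copy $i$. Let $s'_{ij}=m_{ij}^{-1/2}1_{A_{ij}}$ in column copy $j$. Do the same for $B$. In these coordinates everything depends only on $m$: $g_i=\sum_j\sqrt{m_{ij}/n}\,s_{ij}$, $g'_j=\sum_i\sqrt{m_{ij}/n}\,s'_{ij}$, $\hat Xs_{ij}=s'_{ij}$ (and likewise $\hat Y$), and $\kappa$ is the identity. By the minus signs in the definition of $X_B^+$, the matrix of $O_B$ is the matrix of $O_A$ composed with the map that is $-1$ on the $2d(d-1)$-dimensional space $K_1\oplus F'$ and $+1$ on $G_1$. As $2d(d-1)$ is even, $\det O_A=\det O_B=\pm1$. $\square$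

If $\varepsilon=-1$, then (11) and the invariance of $\mu$ under $t\mapsto1/t$ make (7) equal to its own negative, so $P_{\rho\tau}=0$, in agreement with (1).

**Step 6: away from the two points the integrand is exponentially small.** For $\rho,\tau\in S_d$ let $\alpha_{\rho\tau}(t)=|\det\mathcal A_v|$ for a vertex with $\rho_v=\rho$, $\tau_v=\tau$. This is $|\det(V_1^*V_2)|$ for orthonormal frames $V_1,V_2$ of the $d$-dimensional subspaces $S_\rho(t),S_\tau(t)\subset\mathbb C^d\oplus\mathbb C^d$, where $S_\rho(t)$ is spanned by the lines $[e_i+t_{i\rho(i)}e'_{\rho(i)}]$ (the line $[e'_{\rho(i)}]$ if $t_{i\rho(i)}=\infty$). It does not depend on the frames, so $\alpha_{\rho\tau}$ extends continuously to $(\mathbb C\cup\{\infty\})^{d\times d}$. As $V_1^*V_2$ is a contraction, $\alpha_{\rho\tau}\le1$, with equality iff $V_1^*V_2$ is unitary, i.e. iff $S_\rho(t)=S_\tau(t)$.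

*Claim: if $S_\rho(t)=S_\tau(t)$ for all $\rho,\tau$, then all $t_{ij}=0$ or all $t_{ij}=\infty$.* Note that $S_\tau$ is the direct sum of its lines in the mutually orthogonal planes $\langle e_k,e'_{\tau(k)}\rangle$, so the component of a vector of $S_\tau$ in each such plane lies on the corresponding line.

Suppose $t_{ij}\notin\{0,\infty\}$. Take $\rho(i)=j$ and $\tau(i)=l\ne j$. The component of $e_i+t_{ij}e'_j\in S_\rho=S_\tau$ in the plane $\langle e_i,e'_l\rangle$ is $e_i$, so $t_{il}=0$ and $e_i\in S_\tau=S_\rho$. Then $e_i$ lies on the line $[e_i+t_{ij}e'_j]$, so $t_{ij}=0$, a contradiction. Hence all $t_{ij}\in\{0,\infty\}$.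

If $t_{ij}=0$, then $e_i\in S_\rho$ for $\rho(i)=j$, hence $e_i\in S_\tau$ for all $\tau$, so row $i$ of $t$ is $0$. If moreover $t_{kj}=\infty$ for some $k\ne i$, then $e'_j\in S_\sigma$ for $\sigma(k)=j$, hence $e'_j\in S_\tau$ with $\tau(i)=j$. But the line of $S_\tau$ in $\langle e_i,e'_j\rangle$ is $[e_i]$, a contradiction. So column $j$ is $0$ too. Applying the row statement to every entry of column $j$, all $t_{ij}=0$. If no entry is $0$, all are $\infty$. $\square$

Fix $r\in(0,1)$, depending only on $d$ and chosen in Step 7. The set of $t\in(\mathbb C\cup\{\infty\})^{d\times d}$ for which neither $\max|t_{ij}|<r$ nor $\max|1/t_{ij}|<r$ is compact and avoids the two exceptional points. So there is $\eta>0$ with $\min_{\rho,\tau}\alpha_{\rho\tau}(t)\le1-\eta$ on it. For such finite $t$, expand in the basis $e_{v,i},f'_{c'}$, choosing in each row the entry of $\mathcal A$ or of $\mathcal R$ and using Laplace expansion: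
$$\det(\mathcal A+\mathcal R)=\sum_{|I|=|L|}\pm\det\mathcal R_{I,L}\,\det\mathcal A_{I^c,L^c}.$$
Only $|I|\le\mathrm{rank}\,\mathcal R\le4d^2$ contributes, so there are $n^{O(1)}$ terms, and $|\det\mathcal R_{I,L}|\le2^{4d^2}$. The matrix $\mathcal A_{I^c,L^c}$ is block diagonal with possibly rectangular blocks. If $|I\cap b|\ne|L\cap b|$ for some block $b$, then some block has more rows than columns, its rows are dependent, and the determinant vanishes. Otherwise the determinant is, up to sign, the product of minors of the blocks. Then at most $|I|\le4d^2$ blocks meet $I\cup L$, all others contribute their full determinants, and all minors have modulus $\le1$, being determinants of submatrices of contractions. On $\mathcal T$ every pair $(\rho,\tau)$ occurs at least $n/(2(d!)^2)$ times for large $n$. Applied to a pair with $\alpha_{\rho\tau}(t)\le1-\eta$, this gives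
$$|J(t)|\le n^{O(1)}(1-\eta)^{n/(2(d!)^2)-4d^2}.$$
As $\prod m_{ij}=n^{O(1)}$ and $\mu$ is a probability measure, this region contributes $o(1)$ to (7), uniformly. The regions $\max|t_{ij}|<r$ and $\max|1/t_{ij}|<r$ are disjoint and exchanged by $t\mapsto1/t$, which preserves $\mu$. So (11) gives
$$n^{2d}P_{\rho\tau}=(1+\varepsilon_{\rho\tau})I_0+o(1),\qquad I_0=\prod m_{ij}\int_{\max|t_{ij}|\le r}\prod d\mu(t_{ij})\,J(t).\tag{12}$$

**Step 7: the Gaussian integral near $0$.** This evaluates $I_0$. Let $\max|t_{ij}|\le r$.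

*Domination.* Since $\mathcal A_v-1=O(\max|t_{ij}|^2)$, we may choose $r$ with $\|\mathcal A-1\|\le\frac12$, so $\|\mathcal A^{-1}\|\le2$. By (9), $J=2^{2d(d-1)}\det\mathcal A\cdot\det(1+\mathcal A^{-1}\mathcal R)$. The operator $\mathcal A^{-1}\mathcal R$ has at most $4d^2$ nonzero eigenvalues, all of modulus $\le4$, so $|\det(1+\mathcal A^{-1}\mathcal R)|\le5^{4d^2}$. Next, $\mathrm{tr}\,X_v^*Y_v=\sum_{i:\rho_v(i)=\tau_v(i)}|t_{i\rho_v(i)}|^2$. With the logarithm given by its power series, $\ln\det(1+X_v^*Y_v)=\mathrm{tr}\,X_v^*Y_v+O(\max|t_{ij}|^4)$. So (10) gives on $\mathcal T$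
$$\ln\det\mathcal A=\sum_{ij}\big(|A_{ij}\cap B_{ij}|-m_{ij}\big)|t_{ij}|^2+O\big(n\max|t_{ij}|^4\big)=-n\sum_{ij}\Big(\frac1d-\frac1{d^2}\Big)|t_{ij}|^2+n\,O\big(n^{-1/3}+r^2\big)\sum_{ij}|t_{ij}|^2.$$
For $r$ small (depending only on $d$) and $n$ large, $|\det\mathcal A|\le e^{-cn\sum|t_{ij}|^2}$ with $c>0$. This fixes $r$. Substitute $t=w/\sqrt n$; then
$$\prod m_{ij}\,d\mu(t_{ij})=\prod\frac{m_{ij}}n\,\frac{d^2w_{ij}}{\pi(1+|w_{ij}|^2/n)^2},$$
and the integrand is dominated by $Ce^{-c\sum|w_{ij}|^2}$.

*Pointwise limit.* Fix $w$. The middle expression above gives $\det\mathcal A\to\exp(-(\frac1d-\frac1{d^2})\sum|w_{ij}|^2)$, since now $n\max|t_{ij}|^4=O(1/n)$. Also $\|\mathcal A-1\|\to0$. Moreover $\|\mathcal R(t)-\mathcal R(0)\|=O(\max|t_{ij}|)\to0$: the isometries of Step 4 are Lipschitz in $t$ uniformly in $n$, because they are direct sums, over orthogonal pieces with orthogonal images, of maps $z\mapsto(z+tz')/\sqrt{1+|t|^2}$ and of constant maps. The operators $\mathcal A^{-1}\mathcal R(t)$ and $\mathcal R(0)$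 have ranks $\le4d^2$ and bounded norms, and their difference tends to $0$ in norm. The sum of their ranges and of the ranges of their adjoints is a space of dimension $\le16d^2$ that contains their images and on whose orthogonal complement both vanish. So both determinants $\det(1+\cdot)$ can be computed on this space, and continuity of the determinant in bounded dimension gives
$$2^{2d(d-1)}\det\big(1+\mathcal A^{-1}\mathcal R(t)\big)-\Delta(0)\to0,\qquad\Delta(0)=J(0)=2^{2d(d-1)}\det(1+\mathcal R(0)),$$
as $\mathcal A=1$ at $t=0$.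

*The constant $\Delta(0)$.* By (7) at $t=0$, $\Delta(0)=\sum_S(-1)^{|S|}\langle c_S,\kappa c_S\rangle=\det\big(\delta_{cc'}-\langle c,\kappa c'\rangle\big)$ over an orthonormal basis of $K^A$ adapted to the copies (here $\delta_{cc'}$ is $1$ if $c=c'$ and $0$ otherwise). Entries from different copies vanish. For unit vectors $c=\sum_jx_js^A_{ij}$, $c'=\sum_ly_ls^A_{il}$ in row copy $i$, the sum-zero condition is $\sum_jx_j\sqrt{m_{ij}}=0$. As $\sqrt{m_{ij}}=\sqrt{n/d}\,(1+O(n^{-1/3}))$, this gives $\sum_jx_j=O(n^{-1/3})$; likewise for $y$. Then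
$$\langle c,\kappa c'\rangle=\sum_{j,l}x_jy_l\frac{|A_{ij}\cap B_{il}|}{\sqrt{m_{ij}m_{il}}}=\frac1d\sum_jx_j\sum_ly_l+O(n^{-1/3})=O(n^{-1/3}).$$
The same holds in column copies, using $|A_{kj}\cap B_{ij}|$. So $\Delta(0)\to1$ uniformly on $\mathcal T$.

*Conclusion.* Apply dominated convergence along an arbitrary sequence of $(\rho,\tau)\in\mathcal T$, one (or none) for each $n$; all error bounds are uniform on $\mathcal T$, so this gives uniform convergence. With $m_{ij}/n\to1/d$,
$$I_0\to\prod_{ij}\frac1d\int_{\mathbb C}\frac{d^2w}\pi\,e^{-(\frac1d-\frac1{d^2})|w|^2}=\prod_{ij}\frac{1/d}{\frac1d-\frac1{d^2}}=\Big(1-\frac1d\Big)^{-d^2}.$$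
With (12) this proves Proposition 4. $\square$

## 8. A permanent inequality for square roots of doubly stochastic matrices

From here on $d\ge3$. To sum over $m$ in (4) we need to know that the matrices with all $m_{ij}$ near $n/d$ dominate. Let $p=m/n$, which is doubly stochastic, $\sqrt p=(\sqrt{p_{ij}})$, $\mathsf J$ the all-ones matrix, $\omega_d=d!\,d^{-d/2}$ and $\psi(p)=\mathrm{perm}(\sqrt p)/\omega_d$. Then $\psi(\mathsf J/d)=1$. By contrast, at $d=3$ and $p$ the identity, $\psi(p)=3^{3/2}/6=\sqrt3/2<1$.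

**Lemma 5.** There is $c_1>0$ with $\psi(p)\le\exp(-c_1\|p-\mathsf J/d\|^2)$ for all doubly stochastic $p$.

*Proof.* **Step 1: the maximum.** This shows $\psi\le1$ on a larger set. For nonnegative unit vectors $f_1,\dots,f_d\in\mathbb R^d$ consider the symmetric multilinear form $L(f_1,\dots,f_d)=\mathrm{perm}[f_1|\cdots|f_d]$, and let $\omega_*=\max L>0$. Let $(f_k)$ be a maximizer with $f_j\ne f_k$, and fix the other vectors. Then $L=f_j^TBf_k$ with $B$ symmetric and entrywise nonnegative. For such $B$, $\|B\|$ is the maximum of $x^TBy$ over nonnegative unit vectors (replace entries by absolute values), so $\|B\|=\omega_*$. Equality in Cauchy–Schwarz gives $Bf_k=\omega_*f_j$ and $Bf_j=\omega_*f_k$, so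
$$B(f_j+f_k)=\omega_*(f_j+f_k),\qquad B(f_j-f_k)=-\omega_*(f_j-f_k).\tag{13}$$
By the first equation, replacing both vectors by $(f_j+f_k)/|f_j+f_k|$ gives another maximizer. In the sum $\sum_kf_k$ this multiplies $f_j+f_k$ by $2/|f_j+f_k|>1$ (note $0<|f_j+f_k|<2$), and all vectors are nonnegative, so $|\sum_kf_k|$ strictly increases. By compactness there is a maximizer with largest $|\sum f_k|$, and it must have all $f_k$ equal to some $f$. Its value is $d!\prod_if(i)\le d!\,d^{-d/2}$ by AM–GM for the $f(i)^2$, which sum to $1$, with equality iff $f=d^{-1/2}\mathbf 1$. Thus $\omega_*=\omega_d$.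

**Step 2: uniqueness.** This shows $\psi(p)<1$ for $p\ne\mathsf J/d$. Suppose a maximizer has two distinct vectors, say $f_1\ne f_2$. Among maximizers with these $f_1,f_2$, one with largest $|\sum_{k\ge3}f_k|$ has, by the same argument, $f_3=\dots=f_d=w$. The matrix $B$ for the pair $(f_1,f_2)$ is $B_{kl}=(d-2)!\prod_{i\ne k,l}w_i$ for $k\ne l$, and $B_{kk}=0$. (13) holds, and $\|B\|=\omega_d$.

* If $w>0$, all off-diagonal entries of $B$ are positive. For $d\ge3$ every entry of $B^2$ is positive, so by Perron the top eigenvalue of $B^2$ is simple. But $f_1+f_2$ and $f_1-f_2$ are nonzero and orthogonal eigenvectors of $B^2$ with eigenvalue $\omega_d^2=\|B\|^2$, a contradiction.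
* If $w$ has exactly one zero, at index $a$, then $B$ is supported on row and column $a$, so $\|B\|=(d-2)!\,e_{d-2}(w_i^2:i\ne a)^{1/2}$, where $e_{d-2}$ is the elementary symmetric function. By Maclaurin's inequality, for $d-1$ numbers with sum $1$, $e_{d-2}\le(d-1)(d-1)^{-(d-2)}=(d-1)^{3-d}$. So $\omega_d/\|B\|\ge d(d-1)d^{-d/2}(d-1)^{(d-3)/2}=\sqrt d\,(1-\frac1d)^{(d-1)/2}\ge\sqrt{d/e}>1$, a contradiction.
* If $w$ has exactly two zeros, $B$ has a single pair of nonzero entries, and by AM–GM $\|B\|\le(d-2)!(d-2)^{-(d-2)/2}$. So $\omega_d/\|B\|\ge(d-1)(1-\frac2d)^{(d-2)/2}$. This is $2/\sqrt3>1$ for $d=3$ and at least $(d-1)/e>1$ for $d\ge4$, a contradiction.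
* If $w$ has at least three zeros, $B=0$, a contradiction.

(We used $(1-\frac1x)^{x-1}\ge\frac1e$ for real $x>1$, with $x=d$ and $x=d/2$.) So all $f_k$ are equal, hence equal to $d^{-1/2}\mathbf 1$. The columns of $\sqrt p$ are nonnegative unit vectors, so $\psi(p)<1$ for $p\ne\mathsf J/d$.

**Step 3: the quadratic term.** This gives the bound near $\mathsf J/d$. Let $p_{ij}=\frac1d(1+\epsilon_{ij})$, so $\epsilon$ has zero row and column sums, and $\sqrt{1+\epsilon_{ij}}=1+y_{ij}$ with $y=\frac\epsilon2-\frac{\epsilon^2}8+O(\epsilon^3)$. With $\sigma$ uniform in $S_d$,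
$$\psi=\mathbf E_\sigma\prod_i(1+y_{i\sigma(i)})=1+\frac1d\sum y_{ij}+\frac1{2d(d-1)}\sum_{i\ne k,\,j\ne l}y_{ij}y_{kl}+O(|\epsilon|^3).$$
Here $\sum y_{ij}=-\frac18\sum\epsilon_{ij}^2+O(|\epsilon|^3)$. Since $\sum_{k\ne i,\,l\ne j}\epsilon_{kl}=\epsilon_{ij}$, the double sum is $\frac14\sum\epsilon_{ij}^2+O(|\epsilon|^3)$. So
$$\psi=1-\frac1{8d}\Big(1-\frac1{d-1}\Big)\sum\epsilon_{ij}^2+O(|\epsilon|^3),$$
and $1-\frac1{d-1}>0$ as $d\ge3$. This gives $\psi\le1-c\|p-\mathsf J/d\|^2\le e^{-c\|p-\mathsf J/d\|^2}$ near $\mathsf J/d$. Away from $\mathsf J/d$, $\psi$ is bounded away from $1$ by compactness and $\|p-\mathsf J/d\|$ is bounded, so a smaller constant works everywhere. $\square$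

## 9. A local limit theorem and the limit of $R$

Let $D_0=(d-1)^2$, $\mathrm{pref}=\frac{(dn)!}{(n!)^{2d}}$, $x=x_m=(m-n\mathsf J/d)/\sqrt n$ and
$$Q(m)=\mathbf P(m(\rho)=m),\qquad Q_-(m)=\mathbf E\Big[\mathbf 1_{m(\rho)=m}\prod_v\mathrm{sgn}\rho_v\Big],$$
$$S_+=\mathrm{pref}\sum_mQ(m)^2\prod m_{ij}!,\qquad S_-=\mathrm{pref}\sum_mQ_-(m)^2\prod m_{ij}!.$$
Since $\rho$ and $\tau$ are independent and $\varepsilon_{\rho\tau}$ is a product of a function of $\rho$ and one of $\tau$, $\mathrm{pref}\,\mathbf E[\mathbf 1_{m=m'}\prod m_{ij}!\,(1+\varepsilon_{\rho\tau})]=S_++S_-$.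

**Step 1: local limit theorem for $Q$.** This gives $Q(m)$ for typical $m$. The matrix $m(\rho)$ is a sum of $n$ i.i.d. uniform permutation matrices $P_\sigma$. Let $\Lambda_0$ be the lattice of integer $d\times d$ matrices with zero row and column sums. Any $a\in\Lambda_0$ equals $\sum_{i,j<d}a_{ij}(e_i-e_d)\otimes(e_j-e_d)$, so these $D_0$ matrices form a basis. Its Gram matrix is $G\otimes G$ with $G=1+\mathsf J_{d-1}$ ($\mathsf J_{d-1}$ the all-ones matrix of size $d-1$), $\det G=d$, so the covolume of $\Lambda_0$ is $\sqrt{\det(G\otimes G)}=d^{d-1}$. Each basis element is a difference of two permutation matrices: take $\sigma$ with $\sigma(i)=j$, $\sigma(d)=d$, and exchange these two values. For $\theta$ with zero row and column sums, $\mathbf E\langle\theta,P_\sigma\rangle=0$ and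
$$\mathbf E\langle\theta,P_\sigma\rangle^2=\frac1d\sum\theta_{ij}^2+\frac1{d(d-1)}\sum_{i\ne k,\,j\ne l}\theta_{ij}\theta_{kl}=\frac{\|\theta\|^2}d\Big(1+\frac1{d-1}\Big)=\frac{\|\theta\|^2}{d-1}.$$
So the covariance on $\mathrm{span}\,\Lambda_0$ is $\kappa_0\mathrm{Id}$ with $\kappa_0=\frac1{d-1}$. The statement is: uniformly over integer matrices $m$ with all row and column sums $n$,
$$n^{D_0/2}Q(m)=d^{d-1}(2\pi\kappa_0)^{-D_0/2}e^{-|x_m|^2/(2\kappa_0)}+o(1).$$
*Proof.* In coordinates with respect to the basis, $P_\sigma-P_{\mathrm{id}}$ is a $\mathbb Z^{D_0}$-valued variable with characteristic function $\phi$, mean $a$ and nonsingular covariance $\Sigma$. Let $S_n$ be the sum of $n$ independent copies. If $|\phi(\theta)|=1$, then $\theta$ pairs every difference of support points into $2\pi\mathbb Z$; these differences contain a basis of the lattice, so $\theta\in2\pi\mathbb Z^{D_0}$. The only such point in $[-\pi,\pi]^{D_0}$ is $0$. Together with the expansion at $0$ and compactness, $|\phi(\theta)|\le e^{-c|\theta|^2}$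 on $[-\pi,\pi]^{D_0}$. Fourier inversion gives
$$n^{D_0/2}\mathbf P(S_n=z)=(2\pi)^{-D_0}\int_{\sqrt n[-\pi,\pi]^{D_0}}\phi(u/\sqrt n)^ne^{-iu\cdot z/\sqrt n}\,du,$$
where $\phi(u/\sqrt n)^ne^{-i\sqrt n\,u\cdot a}\to e^{-u^T\Sigma u/2}$, dominated by $e^{-c|u|^2}$. Hence the left side is the Gaussian density with covariance $\Sigma$ at $(z-na)/\sqrt n$, up to $o(1)$ uniformly in $z$. Passing from basis coordinates to Euclidean coordinates multiplies the density by the covolume. $\square$

In particular $\sup_mQ(m)\le Cn^{-D_0/2}$ for $n\ge1$.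

**Step 2: bounds for all $m$.** These justify dropping atypical $m$ and passing to the limit under the sum. By Stirling, $\mathrm{pref}\prod m_{ij}!\le n^{O(1)}\exp\big(n(d\ln d+\sum p_{ij}\ln p_{ij})\big)$ for all $m$, and with $n^{O(1)}$ replaced by $Cn^{D_0/2}$ if all $m_{ij}\ge n/(2d)$, since $\frac12-d+\frac{d^2}2=\frac{D_0}2$. As $Q(m)=(d!)^{-n}[\xi^m]\,\mathrm{perm}(\xi)^n$ has nonnegative coefficients, evaluating at $\xi=\sqrt p$ (with $0^0=1$) gives $Q(m)\le(d!)^{-n}\mathrm{perm}(\sqrt p)^n\prod p_{ij}^{-m_{ij}/2}$. Squaring, $\prod p_{ij}^{-m_{ij}}=e^{-n\sum p_{ij}\ln p_{ij}}$ cancels the entropy term, and $d^{dn}(d!)^{-2n}=\omega_d^{-2n}$, so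
$$\mathrm{pref}\,Q(m)^2\prod m_{ij}!\le n^{O(1)}\psi(p)^{2n}.\tag{14}$$

For $m$ near the center we need the correct power of $n$. Let $\max|p_{ij}-\frac1d|\le\frac1{2d}$. Then, with $\xi=\sqrt p$, $Q(m)=(d!)^{-n}\mathrm{perm}(\xi)^n\xi^{-m}P_\xi(m)$, where $P_\xi(m)$ is the probability that $n$ i.i.d. permutation matrices with law $\propto\prod_i\xi_{i\sigma(i)}$ sum to $m$. As $p_{ij}\in[\frac1{2d},\frac3{2d}]$, all probabilities of this law are at least $b=3^{-d/2}/d!$. So it is a mixture giving weight $\beta=bd!=3^{-d/2}\in(0,1)$ to the uniform law. The number $N'$ of matrices drawn from the uniform component is $\mathrm{Bin}(n,\beta)$. Condition on which matrices are drawn from that component and on the values of the others: the conditional probability of the sum being $m$ is at most $\sup_{m'}Q_{N'}(m')$, where $Q_{N'}$ is $Q$ for $N'$ summands. So $P_\xi(m)\le\mathbf P(N'<\beta n/2)+C(\beta n/2)^{-D_0/2}\le C'n^{-D_0/2}$, the first term being exponentially small. Combining this (squared) with the sharper Stirling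 bound and Lemma 5, and using $n\|p-\mathsf J/d\|^2=|x|^2$,
$$\mathrm{pref}\,Q(m)^2\prod m_{ij}!\le Cn^{-D_0/2}\psi(p)^{2n}\le Cn^{-D_0/2}e^{-2c_1|x|^2}.\tag{15}$$

**Step 3: the limit of $S_+$.** This produces the second factor of (3). Write $p=\frac1d(1+y)$ with $y=dx/\sqrt n$ and $\sum y_{ij}=0$. Then $d\ln d+\sum p_{ij}\ln p_{ij}=\frac1d\sum(1+y_{ij})\ln(1+y_{ij})=\frac1{2d}\sum y_{ij}^2+O(|y|^3)$. So by Stirling, for bounded $x$,
$$\mathrm{pref}\prod m_{ij}!\sim(2\pi n)^{D_0/2}d^{(1-d^2)/2}e^{d|x|^2/2}.$$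
The contribution of $m$ with $\max|p_{ij}-\frac1d|>\frac1{2d}$ is exponentially small by (14) and Lemma 5, as there are $n^{O(1)}$ matrices $m$. For the others, (15) gives domination. The points $x_m$ lie in a translate of $n^{-1/2}\Lambda_0$, of covolume $n^{-D_0/2}d^{d-1}$. Inserting Step 1, the sum is a Riemann sum and
$$S_+\to(2\pi)^{D_0/2}d^{\frac{1-d^2}2}\,d^{d-1}(2\pi\kappa_0)^{-D_0}\int_{\mathbb R^{D_0}}e^{-\frac{d-2}2|x|^2}dx,$$
where the exponent is $\frac d2-\frac1{\kappa_0}=\frac d2-(d-1)=-\frac{d-2}2$. The integral is $(2\pi/(d-2))^{D_0/2}$, the powers of $2\pi$ cancel, and $\frac{1-d^2}2+d-1=-\frac{D_0}2$. So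
$$S_+\to d^{-\frac{D_0}2}(d-1)^{D_0}(d-2)^{-\frac{D_0}2}=\Big(\frac{(d-1)^2}{d(d-2)}\Big)^{D_0/2}=\Big(1-\frac1{(d-1)^2}\Big)^{-\frac{(d-1)^2}2}.$$

**Step 4: $S_-\to0$.** This shows that the sign $\varepsilon$ averages out. We have $Q_-(m)=(d!)^{-n}[\xi^m]\det(\xi)^n$. Use Cauchy's estimate on $|\xi_{ij}|=\sqrt{p_{ij}}$ (setting $\xi_{ij}=0$ where $p_{ij}=0$) and Hadamard's inequality $|\det\xi|\le1$, the columns being unit vectors: $Q_-(m)^2\le(d!)^{-2n}\prod p_{ij}^{-m_{ij}}$. With the Stirling bound, $0\le S_-\le n^{O(1)}(d^d/(d!)^2)^n$. Now $(d!)^2=\prod_{k=1}^dk(d+1-k)$, each factor is at least $d$ because $(k-1)(d-k)\ge0$, and the factor with $k=2$ is $2(d-1)>d$ for $d\ge3$. So $(d!)^2>d^d$ and $S_-\to0$.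

**Step 5: atypical $(\rho,\tau)$ are negligible.** Proposition 4 covers only $\mathcal T$; this step handles the rest by showing $n^{2d}\,\mathrm{pref}\,\mathbf E[\mathbf 1_{m=m'}\mathbf 1_{\mathcal T^c}\prod m_{ij}!]\to0$. The part with $|x_m|>n^{0.1}$ is at most $n^{O(1)}e^{-2c_1n^{0.2}}$ by (14) and Lemma 5. For $|x_m|\le n^{0.1}$, $\ln(1+y)\le y$ gives
$$d\ln d+\sum p_{ij}\ln p_{ij}=\frac1d\sum(1+y_{ij})\ln(1+y_{ij})\le\frac1d\sum(1+y_{ij})y_{ij}=\frac1d\sum y_{ij}^2=d\,\|p-\mathsf J/d\|^2,$$
so $\mathrm{pref}\prod m_{ij}!\le n^{O(1)}e^{dn^{0.2}}$. By Hoeffding $\mathbf P(\mathcal T^c)\le2(d!)^2e^{-2n^{1/3}}$. As $\frac13>0.2$, both parts tend to $0$, including the factor $n^{2d}$.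

**Step 6: conclusion of (3).** In (4), the part on $\mathcal T^c$ is $o(1)$ by Step 5, as $P_{\rho\tau}\le1$. On $\mathcal T$ use Proposition 4, then drop the restriction to $\mathcal T$, again at cost $o(1)$ by Step 5. Hence
$$R=\Big(1-\frac1d\Big)^{-d^2}(S_++S_-)+o(1)(S_++1)\to\Big(1-\frac1d\Big)^{-d^2}\Big(1-\frac1{(d-1)^2}\Big)^{-(d-1)^2/2}.$$
This is (3), so (A1)–(A4) hold for $d\ge3$.

## 10. From the limit $W$ to simple digraphs

**Proof of Theorem 1.** Let $d\ge3$. Among all $\delta_k,\delta'_k$ only $\delta_1$, the one belonging to loops, equals $-1$. By Theorem 3, $(C_1,C_1',Y/\mathbf EY)\to(Z_1,Z_1',W)$ jointly, and $W>0$ a.s. on $\{Z_1=0\}$. For every $\eta>0$, since $\{0\}\times\{0\}\times[0,\eta]$ is closed,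
$$\limsup_n\mathbf P(Y=0,\ C_1=C_1'=0)\le\mathbf P(W\le\eta,\ Z_1=0),$$
and the right side tends to $\mathbf P(W=0,Z_1=0)=0$ as $\eta\to0$. As $\mathbf P(\text{simple})\to e^{-d-(d-1)^2/2}>0$, we get $\mathbf P(Y=0\mid\text{simple})\to0$. Conditioned on simple, the digraph is uniform in $\mathcal{DG}_{n,d}$, and $Y>0$ gives $d$ edge-disjoint directed Hamilton cycles. $\square$

**Proof of Theorem 2(a).** Write $\mathbf E_{\mathrm{conf}}$ for the expectation over pairings. The event $C_1=C'_1=0$ has a positive limiting probability and concerns integer-valued variables, so we may condition the joint limit on it: given simple, $Y/\mathbf E_{\mathrm{conf}}Y$ converges in distribution to $W$ given $Z_1=Z'_1=0$. As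
$$\lambda_1\delta_1=-d,\quad\lambda'_1\delta'_1=\frac{d-1}2,\quad\lambda_k\delta_k=-\frac dk,\quad\lambda'_k\delta'_k=\frac{d-1}{2k},$$
this limit is $e^de^{-(d-1)/2}\widetilde W=e^{(d+1)/2}\widetilde W$ with $\widetilde W$ as in the theorem. The second moments of $Y/\mathbf E_{\mathrm{conf}}Y$ are bounded by (3), also after conditioning on an event of probability bounded away from $0$, so these variables are uniformly integrable. As in the proof of Theorem 3, $\mathbf E\widetilde W=1$ and $\widetilde W>0$ a.s. Hence $\mathbf E_{\mathcal{DG}}Y\sim e^{(d+1)/2}\mathbf E_{\mathrm{conf}}Y$. With (2) this gives the formula for the mean, and dividing gives $Y/\mathbf E_{\mathcal{DG}}Y\to\widetilde W$. $\square$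

**Proof of Theorem 2(b).** The union of $d$ independent uniform Hamilton cycles conditioned to be pairwise edge-disjoint takes every edge-disjoint $d$-tuple with equal probability. So its law is $\mathbf P^*(D)\propto Y(D)$, i.e. it has density $\widetilde Y=Y/\mathbf E_{\mathcal{DG}}Y$ with respect to $\mathcal{DG}_{n,d}$, whose probability we write $\mathbf P$. If $\mathbf P(\mathcal E_n)\to0$, then $\mathbf P^*(\mathcal E_n)=\mathbf E[\widetilde Y\mathbf 1_{\mathcal E_n}]\to0$ by the uniform integrability in (a). Conversely, for $\eta>0$, $\mathbf P(\mathcal E_n)\le\mathbf P(\widetilde Y\le\eta)+\eta^{-1}\mathbf P^*(\mathcal E_n)$. So if $\mathbf P^*(\mathcal E_n)\to0$, then $\limsup\mathbf P(\mathcal E_n)\le\mathbf P(\widetilde W\le\eta)$, which tends to $0$ as $\eta\to0$ because $\widetilde W>0$ a.s. $\square$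

**Proof of Theorem 2(c).** By (2), $\mathbf EY=1/n$ for $d=1$, and $\mathbf EY\sim\sqrt\pi\,n^{-3/2}$ for $d=2$. Both tend to $0$, while $\mathbf P(\text{simple})$ is bounded away from $0$ by the (A1) computation of Section 5, which holds for every $d\ge1$. So $\mathbf P(Y>0\mid\text{simple})\le\mathbf EY/\mathbf P(\text{simple})\to0$. $\square$
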